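# Good edge-labelings of planar graphs of girth at least five

## 1. Guessing "yes": cycles, theta graphs, and two bad graphs

All graphs are finite, simple and undirected.

**Definition (good labeling).** A labeling of the edges of $G$ with integers is *good* if for every ordered pair $(u,v)$ of distinct vertices there is at most one non-decreasing $(u,v)$-path, that is, at most one path from $u$ to $v$ along which successive labels never decrease. A graph is *good* if it has a good labeling, and *bad* otherwise. The *girth* of a graph is the length of its shortest cycle, and $\infty$ for a forest.

The question, asked by Araújo, Cohen, Giroire, and Havet, is this: does every planar graph of girth at least $5$ have a good edge-labeling? The source of the problem is "On the Density of Nearly Regular Graphs with a Good Edge-Labelling", https://www.cs.mcgill.ca/~amehra13/Presentations/siam2012_slides.pdf.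

The natural first guess is yes. A forest is good, since it has only one path between any two vertices. The first bad graphs one meets are these two. In $K_3$, the largest edge $uw$ competes with the path formed by the other two edges, which is non-decreasing in one of its two directions. In $K_{2,3}$, with parts $\{x,y\}$ and $\{1,2,3\}$, each of the three paths $x,i,y$ is non-decreasing from $x$ to $y$ or from $y$ to $x$, so two of the three share a direction. Both graphs have a cycle of length at most $4$. To test the guess further, we replace paths by cycles.

**Definition (local maxima, unimodal cycles, valley paths).** Along a cycle whose edges have distinct labels, a *local maximum* (*minimum*) is an edge larger (smaller) than both adjacent edges of the cycle. Local maxima and minima alternate, so there are equally many of each, and at least one of each. The cycle is *unimodal* if it has exactly one local maximum. On a path with edges $f_1,\dots,f_k$ in order, an *interior local maximum* is an $f_i$ with $1<i<k$ and $f_{i-1}<f_i>f_{i+1}$. A *valley path* is a path with no interior local maximum.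

For example, labels $1,3,2$ along a path give an interior local maximum, while $3,1,2$ give a valley path. Every path of length at most $2$ is a valley path.

**Lemma 1.** An injective labeling is good if and only if it has no unimodal cycle. A graph is good if and only if it has an injective labeling without unimodal cycles.

*Proof.* Suppose $P\ne P'$ are increasing $(u,v)$-paths. Let $x$ be the last vertex of their common initial part. Then $x\neq v$, and the two paths leave $x$ along different edges. Let $y$ be the first vertex of $P$ after $x$ that lies on $P'$. It is after $x$ on $P'$ too, because the vertices of $P'$ up to $x$ lie on $P$ up to $x$. So $P[x,y]\cup P'[x,y]$ is a cycle made of two increasing paths from $x$ to $y$. An edge that is not the first on its path has a smaller neighbor, and the two first edges are adjacent. Hence there is only one local minimum, and the cycle is unimodal.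

Conversely, let a unimodal cycle have minimum $e_0=uv$ and maximum $e_1=wz$, in cyclic order $u,v,\dots,w,z,\dots,u$. Labels increase away from $e_0$ up to $e_1$ in both directions. If $z\ne u$, then $u,v,\dots,w,z$ and the other arc from $u$ to $z$ are two increasing $(u,z)$-paths. If $z=u$, then $u,v,\dots,w$ and the single edge $uw$ are two increasing $(u,w)$-paths.

Finally, breaking ties in a good labeling keeps it good, because a path that is increasing afterwards was non-decreasing before. $\square$

From now on all labelings are injective, and "good labeling" means "no unimodal cycle". Only the order of the labels matters, so we may shift them or choose them anew in the same order.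

Now the tests are quick. A triangle always has exactly one local maximum, so $K_3$ is bad. A cycle of length at least $4$ is good: put the two largest labels on two non-adjacent edges. The next case is a *theta graph*: three paths $P_1,P_2,P_3$ with common ends $x,y$ and otherwise disjoint. If the girth is at least $5$, at most one of the paths has length at most $2$, so let $P_1,P_2$ have length at least $3$. Put the highest labels on the second edges of $P_1$ and $P_2$, the next highest on all edges of $P_3$, and the lowest on the rest. The second edges of $P_1$ and $P_2$ are interior local maxima of their paths, so $P_1\cup P_2$ has two local maxima. On $P_i\cup P_3$ with $i\in\{1,2\}$, the largest edge of $P_3$ is a second local maximum, because its neighbors outside $P_3$ are end edges of $P_i$, which have low labels. So all theta graphs of girth at least $5$ are good. The bad graph $K_{2,3}$ is the theta graph with three paths of length $2$, and paths of length $2$ have no room for an interior local maximum.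

The guess survives, but the reason "bad graphs need short cycles" does not. In Section 8 we prove that the Hoffman–Singleton graph, which has girth $5$, is bad. So planarity has to enter the proof. The theorem is the following.

**Theorem 1.** Every planar graph of girth at least $5$ is good.

## 2. A vertex of degree two that cannot be put back

A sensible first attempt is induction: delete a vertex $v$ of small degree, take any good labeling of $G-v$, and label the edges at $v$. This already stops at degree $2$.

Let $C$ be the $6$-cycle $x,a,b,y,c,d$ with labels
$$xa=1,\quad ab=3,\quad by=5,\quad yc=2,\quad cd=4,\quad dx=6 .$$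
Its local maxima are $5$ and $6$, so the labeling is good. Add a vertex $v$ adjacent to $x$ and $y$, with labels $vx=p$ and $vy=q$. The result is a theta graph of girth $5$, hence good. But consider the $5$-cycle $v,x,a,b,y$, with labels $p,1,3,5,q$ in order. Neither $1$ nor $3$ is a local maximum, and local maxima are never adjacent, so two local maxima can only be $5$ and $p$, and this forces $p>q$. On the $5$-cycle $v,y,c,d,x$, with labels $q,2,4,6,p$, the same argument forces $q>p$. No choice of $p,q$ works: this good labeling of $C$ does not extend.

Two lessons come out of this. First, if a labeling of a part $T$ is prescribed, then a new vertex with two neighbors in $T$ can be fatal. Second, let us see what would be enough. Suppose both edges $vx,vy$ are placed above everything else. A cycle through $v$ consists of these edges and an $x$–$y$ path $R$ in $G-v$. The larger of the two top edges is a local maximum, the other one is not, and the end edges of $R$ are not. So the cycle is non-unimodal exactly when $R$ has an interior local maximum. We need a labeling of $G-v$ in which *no valley path joins two neighbors of $v$*. The proof carries this condition along for all relevant vertices at once.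

## 3. Closed sets and gluing

**Definition (closed set, closure).** A set $T\subseteq V(G)$ is *closed* if every vertex outside $T$ has at most one neighbor in $T$. The *closure* of a set is obtained by repeatedly adding vertices that have at least two neighbors in the current set. The result is closed.

In the example above, $V(C)$ is not closed, and its closure is everything. A $2$-connected graph has, by convention, at least $3$ vertices. With closedness as a hypothesis, prescribed labelings do extend:

**Theorem 2.** Let $G$ be a $2$-connected planar graph of girth at least $5$. Let $T\subseteq V(G)$ be such that $G[T]$ is $2$-connected and every vertex outside $T$ has at most one neighbor in $T$. Then every injective good labeling of $G[T]$ extends to an injective good labeling of $G$.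

**Proof of Theorem 1 from Theorem 2.** Every cycle lies in a block, so by Lemma 1 it suffices to label each block separately, with disjoint label sets. Blocks with at most two vertices are trivial. So let $G$ be $2$-connected and planar, of girth $g\ge5$, and let $C$ be a shortest cycle. It is induced, since a chord would give a shorter cycle. Moreover $V(C)$ is closed: if $x\notin C$ had two neighbors on $C$, at distance $j\le g/2$ along $C$, there would be a cycle of length $j+2\ge g$, so $g-2\le g/2$ and $g\le4$, a contradiction. Label $C$ so that its two largest labels are on non-adjacent edges. These are two local maxima, so the labeling of $G[V(C)]=C$ is good. Apply Theorem 2 with $T=V(C)$. $\square$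

The next lemma says what has to be found outside $T$.

**Lemma 2.** Let $T$ be closed, $S=V(G)\setminus T$ and $\mathcal Q=\{N(p)\cap S:p\in T\}$. Suppose $G[S]$ has an injective labeling with no unimodal cycle and such that no valley path of $G[S]$ joins two distinct vertices of a common member of $\mathcal Q$. Then every injective good labeling of $G[T]$ extends to an injective good labeling of $G$.

*Proof.* Use the given labeling on $G[S]$, shifted so that it uses new integers, and give the $S$–$T$ edges ("cross edges") distinct labels above all others. A cycle without cross edges lies in $G[S]$ or in $G[T]$ and is not unimodal. Let $C$ be a cycle with cross edges. Deleting them splits $C$ alternately into $S$-segments and $T$-segments. Each vertex of $S$ has at most one cross edge, since $T$ is closed, so every $S$-segment has an edge, and its smallest edge is a local minimum of $C$.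

If there are two $S$-segments, we have two local minima. If there is one $S$-segment and the only $T$-segment has an edge, then the smallest edge of the $T$-segment is a second local minimum. If the $T$-segment is a single vertex $p$, then the $S$-segment joins two distinct vertices of $N(p)\cap S$, so it has an interior local maximum. The larger of the two cross edges is another local maximum. In all cases $C$ is not unimodal. $\square$

So we must label $G[S]$ with a side condition given by a family of vertex sets. We study this problem in the abstract.

## 4. Structures, the function $\Lambda$, and sparseness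

**Definition (structure).** A *structure* $\Sigma=(S,B,\mathcal Q)$ is a finite simple graph $B$ on $S$ together with a family $\mathcal Q$ of subsets of $S$, called *classes*, which may overlap. A labeling of $E(B)$ is *admissible* if there is no unimodal cycle and no valley path of $B$ joins two distinct vertices of a common class.

**Definition ($\Lambda$, sparse).** For $\emptyset\ne X\subseteq S$ let $b(X)=e(B[X])$. Let $c(X)$ be the number of components of the hypergraph on vertex set $X$ with hyperedges $Q\cap X$ $(Q\in\mathcal Q)$, where isolated vertices count as components. Put
$$\rho(X)=|X|-c(X),\qquad N(X)=b(X)+\rho(X),\qquad \Lambda(X)=3|X|-3-2N(X).$$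
The structure is *sparse* if $\Lambda(X)\ge1$ whenever $|X|\ge2$. For $Y\subseteq S$, the induced structure $\Sigma[Y]$ has graph $B[Y]$ and classes $Q\cap Y$; it inherits sparseness.

With $X=\{1,2,3\}$ and classes $\{1,2\},\{2,3\}$ there is one component, so $\rho(X)=2$. Always $\Lambda(\{v\})=0$. An edge $uv$ whose ends share no class has $\Lambda(\{u,v\})=1$. We shall use monotonicity: *if each hyperedge of one hypergraph is contained in a hyperedge of another on the same vertex set, then the second has at least as large $\rho$.*

Two small structures show what sparseness excludes. Let $B$ be the path $1,2,3$ with class $\{1,3\}$. Then $N=2+1=3$ and $\Lambda=0$, so it is not sparse, and no labeling is admissible, since the path has length $2$. Let $B$ be the path $1,2,3,4$ with class $\{1,4\}$. Then $\Lambda(S)=12-3-8=1$. Every $3$-set has $N\le2$ and every $2$-set has $N\le1$, so the structure is sparse. The labels $1,3,2$ are admissible.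

**Theorem 3.** If $2e(G[X])\le3|X|-4$ for all $X\subseteq V(G)$ with $|X|\ge2$, then $G$ is good. The constant $4$ cannot be replaced by $3$.

**Theorem 4.** Every sparse structure has an admissible labeling.

With $\mathcal Q=\emptyset$ we have $\rho=0$, and sparseness reads $2e(G[X])\le3|X|-4$. So Theorem 4 contains the first sentence of Theorem 3. As for the second sentence, the bad graphs $K_3$ and $K_{2,3}$ satisfy $2e=3n-3$ (namely $6=9-3$ and $12=15-3$). Their proper vertex subsets $X$ with $|X|\ge 2$ satisfy $2e(X)\le3|X|-4$: two vertices span at most one edge, three vertices of $K_{2,3}$ at most two edges, and four vertices of $K_{2,3}$ at most four. So the condition $2e(X)\le3|X|-3$ would not suffice.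

Can Theorem 3 be applied directly to a planar graph of girth at least $5$? No. The dodecahedron has $n=20$, $e=30$ and girth $5$, and $2e=60>56=3n-4$. Edge counting on the whole graph is not enough. Theorem 4 will instead be applied only to the part of the graph outside a closed set $T$ in *one* extension step, where the classes record the attachment to $T$.

## 5. Proof of Theorem 4: putting a tight set on top

We use induction on $(|E(B)|,|S|)$, ordered lexicographically. If $E(B)=\emptyset$ there is nothing to prove.

**Step 1: easy cases, and a tight set.** This step disposes of stars and disconnected graphs and chooses the set along which we split. Sparseness gives two facts. *Adjacent vertices share no class*, since otherwise $N\ge2$ and $\Lambda\le-1$ on two vertices. *Two vertices sharing a class have no common neighbor*, since otherwise $N\ge3$ and $\Lambda\le0$ on three vertices.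

If $S=S_1\sqcup S_2$ with both parts nonempty and no edges between them, combine admissible labelings of $\Sigma[S_1]$ and $\Sigma[S_2]$: every path and cycle lies in one part. If $B$ is a star, all paths have length at most $2$, there are no cycles, and by the two facts every labeling is admissible. So let $B$ be connected and not a star. If each edge had an end of degree $1$, a connected $B$ would be a star, so some edge $st$ has $\deg s,\deg t\ge2$. Then $\Lambda(\{s,t\})=1$ and $\{s,t\}\ne S$. Let $H$ be inclusion-maximal among the *proper* subsets of $S$ with $s,t\in H$ and $\Lambda(H)=1$.

The plan is to label $B[H]$ above everything else. Seen from below, a run through $B[H]$ is then a peak. Hence a path outside $B[H]$ between two vertices of $H$ must have an interior local maximum of its own, so $H$ has to become a class. A class meeting $H$ must absorb $H$. So define $\Sigma^*=(S,B^*,\mathcal Q^*)$ by $B^*=B-E(B[H])$ and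
$$\mathcal Q^*=\{H\}\cup\{Q\cup H:Q\in\mathcal Q,\ Q\cap H\ne\emptyset\}\cup\{Q\in\mathcal Q:Q\cap H=\emptyset\}.$$
Stars denote its parameters.

**Step 2: how much sparseness is lost.** For $X\subseteq S$ with $F=X\cap H\ne\emptyset$ and $O=X\setminus H$ we show
$$\Lambda^*(X)\ \ge\ \Lambda(O\cup H)-\Lambda(H)+|F|-1, \tag{1}$$
*and equality forces all $B$-edges between $O$ and $H$ to have their end in $F$.*

Let $c_0$ and $c_H$ be the numbers of components of $\mathcal Q$ on $O\cup H$ and on $H$. Let $k$ be the number of components on $O\cup H$ that meet $H$. Each contains a component of $\mathcal Q$ on $H$, so $k\le c_H$. Adding the hyperedge $H$ on $O\cup H$ merges these $k$ components and leaves $c_1=c_0-k+1$. This is also the number of components of $\mathcal Q^*$ on $X$. Indeed, contract $H$ to a point in the first hypergraph, and contract $F$ to a point in the second. Neither contraction changes the number of components, because $H$ and $F$ are hyperedges. In both results a class $Q$ becomes $Q\cap O$ together with the new point if $Q\cap H\neq\emptyset$, and $Q\cap O$ otherwise. So the results coincide. Hence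
$$\rho^*(X)=|O|+|F|-c_1=|F|-1+(|O|-c_0+k)\le|F|-1+(|O|-c_0+c_H)=|F|-1+\rho(O\cup H)-\rho(H).$$
Also $b^*(X)=b(O)+e(O,F)\le b(O)+e(O,H)=b(O\cup H)-b(H)$. Adding, $N^*(X)\le N(O\cup H)-N(H)+|F|-1$, so
$$\Lambda^*(X)\ge3|O|+3|F|-3-2N(O\cup H)+2N(H)-2|F|+2=\Lambda(O\cup H)-\Lambda(H)+|F|-1 .$$
Equality requires $e(O,F)=e(O,H)$, as stated.

**Step 3: only one kind of set can fail.** We claim:
$$\text{$\Lambda^*(X)\ge1$ for all $|X|\ge2$, except possibly for $X=(S\setminus H)\cup\{h\}$ with $h\in H$, where still $\Lambda^*(X)\ge0$.} \tag{2}$$
If $X\cap H=\emptyset$, then $\Lambda^*(X)=\Lambda(X)$. If $X\subseteq H$ and $|X|\ge2$, then (1) gives $\Lambda^*(X)\ge|X|-1\ge1$. If $F,O\ne\emptyset$ and $O\cup H\ne S$, then $\Lambda(O\cup H)\ge2$ by maximality of $H$, so $\Lambda^*(X)\ge2-1+|F|-1=|F|\ge1$. If $F\ne\emptyset$ and $O=S\setminus H$, then $\Lambda^*(X)\ge\Lambda(S)+|F|-2\ge|F|-1$, because $\Lambda(S)\geq 1$. This proves (2).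

**Step 4 (Case A): $\Sigma^*$ is sparse.** We show that the plan works. $\Sigma^*$ has fewer edges than $\Sigma$, since $st$ is gone. $\Sigma[H]$ has no more edges and fewer vertices. By induction both have admissible labelings. Use both, with all labels of $E(B[H])$ above all labels of $E(B^*)$. An *$H$-run* of a path or cycle is a maximal subpath consisting of edges of $B[H]$.

*Cycles.* A cycle with edges of one kind only is not unimodal. Consider a cycle with edges of both kinds. The largest edge of each $H$-run is a local maximum, so two $H$-runs suffice. If there is exactly one $H$-run, with ends $u\ne w$ in $H$, the rest is a $B^*$-path between two vertices of the class $H\in\mathcal Q^*$. It has an interior local maximum, and the run contains another local maximum.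

*Classes.* Let $z\ne z'$ lie in $Q\in\mathcal Q$ and suppose $R$ is a $z$–$z'$ valley path. An $H$-run containing neither the first nor the last edge of $R$ would give an interior local maximum of $R$, so there is no such run. If $R$ has no edge in $B[H]$, then it contradicts admissibility for $\Sigma^*$, since $z,z'$ both lie in $Q$ or in $Q\cup H$, whichever is in $\mathcal Q^*$. If $R\subseteq B[H]$, it contradicts admissibility for $\Sigma[H]$. Otherwise, by symmetry, $R$ begins with an $H$-run from $z$ to some $u$ and continues with a nontrivial $B^*$-path from $u$ to $w$. Then either $w=z'$, or $w\in H$ and an $H$-run from $w$ to $z'$ ends $R$. As $z\in Q\cap H$, the class $Q\cup H\in\mathcal Q^*$ contains both $u$ and $w$. So the $B^*$-part has an interior local maximum, a contradiction.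

*Where this stops.* $\Sigma^*$ need not be sparse. Let $B$ be the path $1,2,3,4,5,6$ with classes $\{1,4\}$ and $\{1,6\}$. It is sparse: $\Lambda(S)=15-14=1$; a $2$-, $3$-, $4$- or $5$-set needs $N\le1,2,4,5$ respectively. For $2$-sets this holds, since adjacent vertices share no class. A $3$-set with $N\ge3$ would have $b=2,\rho\ge1$ or $b=1,\rho=2$, that is, it would be three consecutive vertices containing $1$ together with $4$ or $6$, or the set $\{1,4,6\}$, which spans no edge. Neither exists. A $4$-set with $N\ge5$ would need $b=3$ and $\rho=2$, but four consecutive vertices never contain $\{1,4,6\}$. A $5$-set with $N\ge 6$ would need $b=4$ and $\rho=2$, but neither set of five consecutive vertices contains $\{1,4,6\}$. Take $st=23$. The set $\{1,2,3,4\}$ has $\Lambda=1$, and $\Lambda$ is even on $5$-sets, so $H=\{1,2,3,4\}$ is a possible choice. In $\Sigma^*$ the class $\{1,6\}$ has become $\{1,2,3,4,6\}$. So $4$ and $6$ share a class and have the common neighbor $5$: $\Lambda^*(\{4,5,6\})=6-6=0$. No labeling of $\Sigma^*$ is admissible. The absorption of $H$ asked for too much. Note, however, that $H$ and the rest meet only at the cutvertex $4$, and that is the general situation.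

**Step 5 (Case B): the shape when $\Sigma^*$ is not sparse.** By (2), $\Lambda^*(O\cup\{h\})=0$ for some $h\in H$, where now $O=S\setminus H\ne\emptyset$. By (1), $0\ge\Lambda(S)-1$, so $\Lambda(S)=1$ and equality holds in (1). Therefore all edges between $O$ and $H$ are at $h$. As $B$ is connected, $e(O,h)\ge1$. Also $|H|\ge3$: if $H=\{s,t\}$, the one of $s,t$ different from $h$ has degree at least $2$ and hence a neighbor in $O$, a contradiction. Put $H_2=O\cup\{h\}$. Then $B=B[H]\cup B[H_2]$, and the two parts share only the vertex $h$.

The order of labels is now reversed: $B[H_2]$ goes *above* $B[H]$. Paths that matter cross at $h$. A path from $y\in O$ to $y'\in H\setminus\{h\}$ descends into $B[H]$ after $h$, so it suffices that its part in $B[H_2]$ has an ascent on the way to $h$. This weaker demand is encoded by a pendant vertex $r$ at $h$.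

Let $D_h$ be the component of $h$ in the hypergraph $\mathcal Q$ on $H_2$. Call $Q\in\mathcal Q$ *crossing* if $h\notin Q$, $Q\cap O\ne\emptyset$ and $Q\cap H\ne\emptyset$. Then $Q\cap O=Q\cap H_2$ lies in one component of $\mathcal Q$ on $H_2$. Call a crossing $Q$ a *loop* if $Q\cap O\subseteq D_h$, and a *nonloop* otherwise. Let $\Sigma_2$ be the structure on $H_2\cup\{r\}$ with graph $B[H_2]+rh$ and with the following classes: $(Q\cap O)\cup\{r\}$ for nonloops $Q$; $(Q\cap O)\cup\{h\}$ for loops $Q$; and $Q\cap H_2$ for all other $Q\in\mathcal Q$.

**Step 6: $\Sigma_2$ is sparse.** Subscript $2$ denotes its parameters, and $O'\subseteq O$. There are four kinds of sets with at least two vertices.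

*$O'$ with $|O'|\ge2$:* all data are the same as in $\Sigma$.

*$O'\cup\{h\}$ with $O'\ne\emptyset$:* Let first $O'\ne O$. Every hyperedge of $\Sigma_2$ on this set is contained in one of $\Sigma^*$: for a loop $Q$, the set $(Q\cap O')\cup\{h\}$ is in $Q\cup H$; the other hyperedges are contained in $Q$. The graph is the same. So $\Lambda_2\ge\Lambda^*\ge1$ by (2). Now let $O'=O$. Adding $h$ to sets $Q\cap O\subseteq D_h$ merges nothing. So the components are those of $\mathcal Q$ on $H_2$, and $\Lambda_2(H_2)=\Lambda(H_2)\ge1$.

*$O'\cup\{h,r\}$:* By what was just said, on $H_2\cup\{r\}$ the component of $r$ consists of $r$ and of components of $\mathcal Q$ on $H_2$ different from $D_h$. So $r$ and $h$ lie in different components, also after restriction to $O'\cup\{h,r\}$. Now identify $r$ with $h$. Loops and nonloops become $(Q\cap O')\cup\{h\}$. A class with $h\in Q$ gives $(Q\cap O')\cup\{h\}$, and a class with $Q\cap H=\emptyset$ gives $Q\cap O'$. The remaining classes have $h\notin Q$ and $Q\cap O=\emptyset$, and they give nothing in $\Sigma_2$ and at most $\{h\}$ in $\Sigma^*$. So, up to singleton hyperedges, we get exactly the hypergraph of $\Sigma^*$ on $O'\cup\{h\}$, with one vertex and one component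 fewer than before. Hence $\rho_2=\rho^*(O'\cup\{h\})$. Because of the edge $rh$, $N_2=N^*(O'\cup\{h\})+1$. One more vertex adds $3$, so $\Lambda_2=\Lambda^*(O'\cup\{h\})+3-2\ge1$, using (2), and $\Lambda^*(\{h\})=0$ if $O'=\emptyset$.

*$O'\cup\{r\}$ with $O'\ne\emptyset$:* Replace $r$ by $h$. Then the hyperedges are contained in those of $\Sigma^*$ on $O'\cup\{h\}$, while the edges from $O'$ to $h$ are absent. So $\Lambda_2\ge\Lambda^*(O'\cup\{h\})+2e(O',h)$. This is at least $1$ if $O'\ne O$, by (2), and at least $2$ if $O'=O$, since $e(O,h)\ge1$.

**Step 7: labeling in Case B.** $\Sigma_2$ has $b(H_2)+1\le b(H_2)+b(H)=|E(B)|$ edges and $|O|+2<|O|+|H|=|S|$ vertices, so by induction it has an admissible labeling. So does $\Sigma[H]$. Label $B[H_2]$ and $B[H]$ accordingly (dropping the edge $rh$), with all labels on $B[H_2]$ above all labels on $B[H]$.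

Every cycle lies in $B[H]$ or in $B[H_2]$, so none is unimodal. Two vertices of a common class that are both in $H$, or both in $H_2$, share a class of $\Sigma[H]$ or of $\Sigma_2$, respectively. They are joined only by paths inside that part, and these are not valley paths. Now let $y\in O$ and $y'\in H\setminus\{h\}$ be in $Q$, and let $R$ be a $y$–$y'$ path. It consists of a nontrivial $B[H_2]$-path $R_1$ from $y$ to $h$ and a nontrivial $B[H]$-path $R_2$ from $h$ to $y'$.

If $h\in Q$ or $Q$ is a loop, then $y,h$ share a class of $\Sigma_2$, so $R_1$ has an interior local maximum. Otherwise $Q$ is a nonloop, and $y,r$ share a class of $\Sigma_2$. If $R_1$ were decreasing from $y$ to $h$, then the path $r,h,\dots,y$ (edge $rh$, then $R_1$ reversed) would be increasing from its second edge on. So it would be a valley path whatever the label of $rh$, a contradiction. Hence $R_1$ contains consecutive edges $e<f$ in the direction from $y$ to $h$. The largest edge of $R$ from $e$ onwards is not $e$, and it is not in $R_2$, whose labels are smaller. So both its neighbors on $R$ exist and are among the edges from $e$ onwards, and it is an interior local maximum of $R$. Thus the labeling is admissible, and Theorem 4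 is proved. $\square$

In the example of Step 4, $h=4$, $D_h=\{4\}$, and $\{1,6\}$ is a nonloop. So $\Sigma_2$ is the path $r,4,5,6$ with class $\{6,r\}$, and admissibility means that the edge $45$ is the largest of its three edges. Labels $1,3,2$ on $B[H]$ and $5,4$ on $45,56$ give $1,3,2,5,4$ along the path, which is admissible.

## 6. The smallest $2$-connected extension

We now return to Theorem 2 and extend a labeling from $T$ not to all of $G$ at once, but to the next closed set that induces a $2$-connected graph.

**Proposition 1.** Let $G$ be a $2$-connected planar graph of girth at least $5$. Let $T\subsetneq V(G)$ be closed with $G[T]$ $2$-connected, such that no closed $T'$ with $T\subsetneq T'\subsetneq V(G)$ has $G[T']$ $2$-connected. Put $S=V(G)\setminus T$ and $\mathcal Q=\{N(p)\cap S:p\in T\}$. Then $\Sigma=(S,G[S],\mathcal Q)$ has an admissible labeling.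

**Proof of Theorem 2 from Proposition 1.** Induction on $|V(G)\setminus T|$; let $T\ne V(G)$. Among the closed $T_1\supsetneq T$ with $G[T_1]$ $2$-connected ($V(G)$ is one), take one with $|T_1|$ minimum. A set $T'$ with $T\subsetneq T'\subsetneq T_1$ that is closed in $G[T_1]$ is closed in $G$, because vertices outside $T_1$ have at most one neighbor in $T_1$. By the choice of $T_1$, $G[T']$ is not $2$-connected. So Proposition 1 applies to $G[T_1]$ and $T$, and by Lemma 2 the labeling extends to $G[T_1]$. Apply induction to $(G,T_1)$. $\square$

For example, in the dodecahedron let $T$ be a face boundary $c_1,\dots,c_5$, let $v_i$ be the third neighbor of $c_i$, and let $x_1$ be the common neighbor of $v_1$ and $v_2$. No two $v_i$ are adjacent. The set $T\cup\{v_1,x_1,v_2\}$ is closed and induces two pentagons with a common edge. Here $G[S]$ is a path of length $2$, no class has two elements, and any labeling of it is admissible. We begin by showing that the structure is as simple as this unless $T$ is attached to $S$ in a specific way.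

We recall that adding an ear (a path whose two distinct ends are in the graph and whose inner vertices are new), or a vertex with at least two neighbors in the graph, keeps a graph $2$-connected. Fix an embedding of $G$ in the sphere.

**Step (a): $G[S]$ is connected.** This will place $S$ in a single face. Let $Y$ be the vertex set of a component of $G-T$. Vertices outside $T\cup Y$ have no neighbors in $Y$, so $T\cup Y$ is closed. We check that $G[T\cup Y]$ is $2$-connected. $Y$ has at least two neighbors in $T$, since $G$ is $2$-connected and $|T|\ge3$. So no $x\in T$ is a cutvertex. For $x\in Y$, each component of $G[Y]-x$ has a neighbor in $T$, since otherwise $x$ would be a cutvertex of $G$. So $x$ is not a cutvertex either. By the hypothesis on $T$, $T\cup Y=V(G)$.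

**Step (b): short ears.** We handle all cases in which $S$ does not contain an edge attached to $T$ at both ends. Here an *ear* is a path $y,s_1,\dots,s_m,y'$ with $y\ne y'$ in $T$ and all $s_i\in S$. Ears exist, because $G[S]$ is connected and has at least two neighbors in $T$. Take $m$ minimum. Since $T$ is closed, $m\ge2$.

Suppose $m\ge3$. If $s_i$ with $1<i<m$ had a neighbor $c\in T$, then $y,s_1,\dots,s_i,c$ (if $c\ne y$) or $c,s_i,\dots,s_m,y'$ (if $c=y$) would be a shorter ear. So among the $s_i$ only $s_1$ and $s_m$ have neighbors in $T$, namely only $y$ and only $y'$. Also the path $s_1\dots s_m$ has no chord, since a chord would give a shorter ear.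

*Case $m\ge4$.* We claim that $T\cup\{s_1,\dots,s_m\}$ is closed. Suppose $w$ outside has two neighbors in it; at most one of them is in $T$. If $w\sim s_i,s_j$ with $i<j$, then $j-i\ge3$ by girth, and $y,s_1,\dots,s_i,w,s_j,\dots,s_m,y'$ is an ear with $m-(j-i)+2<m$ inner vertices, a contradiction. So $w\sim c\in T$ and $w\sim s_i$ for some $i$. If $c\ne y$, the ear $y,s_1,\dots,s_i,w,c$ gives $i+1\ge m$. If $c\ne y'$, the ear $c,w,s_i,\dots,s_m,y'$ gives $m-i+2\ge m$, so $i\le2$. If $c\notin\{y,y'\}$, then $m-1\le i\le2$, contradicting $m\ge4$. If $c=y$, then $i\le2$ and $y,s_1,\dots,s_i,w$ is a cycle of length $3$ or $4$. If $c=y'$, then $i\ge m-1$ and $y',w,s_i,\dots,s_m$ is a cycle of length $3$ or $4$. All are impossible. The set induces a $2$-connected graph, since an ear was added and its inner vertices have no further edges that could hurt. So it is $V(G)$, and $G[S]$ is a path. All classes have at most one element, since $y\ne y'$.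

*Case $m=3$.* Let $X$ consist of $s_2$ and all its neighbors in $S$ that have a neighbor in $T$; call the latter *leaves*. Both $s_1,s_3$ are leaves. We claim that $T\cup X$ is closed. Let $w\in S\setminus X$ have two neighbors in $T\cup X$, at most one of them in $T$. Adjacency to two leaves gives a $4$-cycle through $s_2$; adjacency to $s_2$ and a leaf gives a triangle; $w\sim s_2$ and $w\sim c\in T$ gives $w\in X$; $w\sim\ell$ for a leaf $\ell$ and $w\sim c\in T$ gives a triangle or an ear with two inner vertices. All are impossible. $G[T\cup X]$ is $2$-connected, since it arises by adding an ear and then vertices with two neighbors in the current graph. So $S=X$. Leaves are pairwise non-adjacent, since there is no triangle, so $G[S]$ is a star. Classes have at most one element: $s_2$ has no neighbor in $T$, and two leaves with the same neighbor in $T$ would give a $4$-cycle through $s_2$.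

In both cases $G[S]$ is a forest and no class has two elements, so every labeling is admissible. From now on, $m=2$.

**Step (c): an ordering of $S$.** Now there is an edge $s_1s_2$ in $G[S]$ with $s_1\sim y$, $s_2\sim y'$ and $y\ne y'$ in $T$. Form the closure of $T\cup\{s_1\}$ by first adding $s_2$, which has the neighbors $s_1$ and $y'$. The graph $G[T\cup\{s_1,s_2\}]$ is $2$-connected, and adding vertices with at least two neighbors in the current graph keeps this. The closure is closed, so it is $V(G)$ by the hypothesis on $T$. Reading off the order in which vertices are added, we get:
$$\begin{gathered}\text{$S$ has an ordering $v_1=s_1,v_2,\dots$ such that every $v_i$, $i\ge2$, has at least two neighbors}\\ \text{in $T\cup\{v_1,\dots,v_{i-1}\}$; and $v_1$ has exactly one neighbor in $T$.}\end{gathered}\tag{3}$$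
"Earlier" and "later" refer to this ordering.

By Theorem 4 it suffices to show that $\Sigma$ is sparse. Since each vertex of $S$ has at most one neighbor in $T$, the classes for distinct $p$ are disjoint, and so
$$\rho(X)=\sum_{p\in T}\max(0,|N(p)\cap X|-1).$$

## 7. Euler's formula against the ordering

Suppose $\Sigma$ is not sparse. Here is the plan for the contradiction. A minimal non-sparse $X$ carries many edges and class relations, and girth $5$ with Euler's formula turns this into an upper bound on the number of edges inside $X$ plus those from $X$ to $T$. By (3), each vertex of $X$ (except possibly $v_1$) needs two neighbors that are earlier or in $T$. So $X$ needs help from vertices of $S\setminus X$. But those vertices sit inside faces, and a face has little help to give.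

We use these facts on plane graphs in the sphere. The complement of a cycle has exactly two components, each with boundary that cycle. Consequently a face whose boundary is a cycle $C$ is one of the two components of the complement of $C$. (It lies in one component, and it is open and relatively closed there.) In a $2$-connected plane graph each face is bounded by a cycle, and each edge is on the boundary of exactly two faces. A connected plane graph with $n$ vertices, $e$ edges and $f$ faces has $n-e+f=2$.

**Step (d): a minimal violation and the graph $J$.** We set up the plane graph to which Euler's formula will be applied and show that it is $2$-connected. Let $X\subseteq S$ with $|X|\ge2$ and $\Lambda(X)\le0$, with $|X|$ minimum. So smaller nonempty subsets of $S$ have $\Lambda\ge0$, and $\Lambda\ge1$ if of size at least $2$.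

By (a), $G[S]$ lies in one face of the plane graph $G[T]$. This face is bounded by a cycle $W$; let $\Delta$ be its closure, a closed disc with boundary $W$. Then $S\subset\operatorname{int}\Delta$, all $T$-neighbors of $S$ are on $W$, and all edges incident with $S$ lie in $\operatorname{int}\Delta$ except for their ends in $W$. Let $A$ be the set of vertices of $S$ with a (necessarily unique) neighbor in $W$. Put
$$d=|X|,\quad b=b(X),\quad \sigma=\rho(X),\quad N=b+\sigma,\quad a=|X\cap A|,\quad U=S\setminus X,$$
$$P=\{p\in W:|N(p)\cap X|\ge2\},\qquad \pi=|P|.$$
Let $J$ be the plane graph on $X\cup P$ with the edges of $G[X]$ and all $P$–$X$ edges. There are $\sum_{p\in P}|N(p)\cap X|=\sigma+\pi$ of the latter. There are no $P$–$P$ edges in $J$. If $d=2$, then $\Lambda(X)\le0$ means $N\ge2$, so the two vertices would be adjacent and have a common neighbor in $T$, a triangle. So $d\ge3$.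

*$J$ is $2$-connected.* Otherwise $J=J_1\cup J_2$ with $J_1,J_2$ edge-disjoint, where either $V(J_1)\cap V(J_2)=\emptyset$, or $J$ is connected and the intersection is $\{v\}$ with $v$ a cutvertex. Each $J_i$ has a vertex not in the other. Put $X_i=X\cap V(J_i)$. All neighbors in $J$ of a $p\in P\setminus\{v\}$ are in the part containing $p$; $p$ has at least two, and at most one of them is $v$. Hence each $X_i$ contains a vertex of $X$ outside the other part. In particular the $X_i$ are nonempty proper subsets of $X$.

If the intersection is empty, the edges and the contributions of each $p\in P$ split, so $N(X)=N(X_1)+N(X_2)$ and $\Lambda(X)=\Lambda(X_1)+\Lambda(X_2)+3>0$.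

If $v\in X$, then $|X_1|+|X_2|=d+1$ and $|X_i|\ge2$. Each $p\in P$ has all its $X$-neighbors in its own part, and at most the one neighbor $v$ in the other, where it contributes $0$. So $N(X)=N(X_1)+N(X_2)$ and $\Lambda(X)=\Lambda(X_1)+\Lambda(X_2)\ge2$.

If $v\in P$, then $v$ has neighbors in both parts, since $J$ is connected. It contributes $|N(v)\cap X|-1$ to $\rho(X)$ but $|N(v)\cap X|-2$ to $\rho(X_1)+\rho(X_2)$. So $N(X)=N(X_1)+N(X_2)+1$ and $\Lambda(X)=\Lambda(X_1)+\Lambda(X_2)+3-2>0$.

All three contradict $\Lambda(X)\le0$. So $J$ is $2$-connected, and every face of $J$ is bounded by a cycle.

**Step (e): counting.** We convert $\Lambda(X)\le0$ into an upper bound on $a+b$. The graph $J$ lies in $\Delta$ and meets $W$ exactly in $P$. Let $\mathrm{Ext}$ be the complement of $\Delta$. The set $\mathrm{Ext}\cup(W\setminus P)$ is connected, since it lies between $\mathrm{Ext}$ and its closure, and it is disjoint from $J$. So it lies in one face $F_0$ of $J$. Let $C_0$ be the boundary cycle of $F_0$. As $P\subseteq\overline{\mathrm{Ext}}$, we have $P\subseteq C_0$.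

Call $x\in X\cap A$ *solo* if its $W$-neighbor is not in $P$. The edge from a solo vertex $x$ to $W$, minus $x$, avoids $J$ and meets $W\setminus P\subset F_0$. So it lies in $F_0$, and $x\in C_0$. Each vertex of $X\cap A$ has exactly one $W$-neighbor, and $\sigma+\pi$ of them have it in $P$. So there are
$$\mu=a-\sigma-\pi$$
solo vertices, and they have distinct $W$-neighbors, since a vertex of $W\setminus P$ has at most one neighbor in $X$. Each $p\in P$ has two neighbors on $C_0$, both in $X$. For distinct $p$ these are distinct, since a vertex of $X$ has at most one neighbor in $W$, and they are not solo. Call a vertex of $C_0$ in $X$ *free* if it is neither solo nor a $C_0$-neighbor (a neighbor along the cycle $C_0$) of a vertex in $P$, and let $\varphi$ be the number of free vertices. Thus $|C_0|=\mu+3\pi+\varphi$.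

$J$ has $d+\pi$ vertices and $N+\pi$ edges, so it has $N-d+2$ faces, of which $N-d+1$ are *inner faces* (different from $F_0$). Inner faces have length at least $5$; let $\mathrm{exc}=\sum(\text{length}-5)\ge0$ over the inner faces. Counting edge–face incidences,
$$2(N+\pi)-(\mu+3\pi+\varphi)=5(N-d+1)+\mathrm{exc}.$$
Insert $\mu=a-\sigma-\pi$. The terms in $\pi$ cancel and we get $a-\sigma=5d-5-3N-\varphi-\mathrm{exc}$. With $b=N-\sigma$ this gives
$$a+b=5d-5-2N-\varphi-\mathrm{exc}=2d-2+\Lambda(X)-\varphi-\mathrm{exc}\ \le\ 2d-2-\varphi-\mathrm{exc}. \tag{4}$$

**Step (f): how much help $X$ needs.** Here we bound from below what $X$ must receive from $U$. Let $\tau=1$ if $v_1\in U$ and $\tau=0$ if $v_1\in X$. For $v\in X$ let $i(v)$ be the number of its neighbors in $W$ plus the number of its earlier neighbors in $X$. Then $\sum_{v\in X}i(v)=a+b$. Let $h(v)=\max(0,2-i(v))$ for $v\ne v_1$, and $h(v_1)=0$ if $v_1\in X$ (there $i(v_1)=1$). By (3), $v$ has at least $h(v)$ earlier neighbors in $U$. Now $i(v)+h(v)\ge2$ for every $v\in X$ except for $v_1$, where the sum is $1$. So $\sum_{v\in X}(i(v)+h(v))\ge2d-(1-\tau)$, and (4) yields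
$$\sum_{v\in X}h(v)\ \ge\ 1+\tau+\varphi+\mathrm{exc}. \tag{5}$$
For $U'\subseteq U$ let $h(v;U')$ be the minimum of $h(v)$ and the number of earlier neighbors of $v$ in $U'$. For any partition of $U$ into sets $U_j$ we have
$$h(v)\le\sum_jh(v;U_j), \tag{6}$$
since either some term equals $h(v)$, or the sum is the number of all earlier neighbors of $v$ in $U$, which is at least $h(v)$.

**Step (g): help from the outer face.** Let $U_0$ be the set of vertices of $U$ in $F_0$, and $\tau_0=1$ if $v_1\in U_0$, else $0$. We prove: *for a suitable partition of $U_0$ into sets $U_\Phi$,*
$$\sum_\Phi\sum_{v\in X}h(v;U_\Phi)\le\varphi+\tau_0. \tag{7}$$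
Edges at a vertex $u\in U_0$ do not cross $J$. So every neighbor of $u$ in $X$ lies on $C_0$, and every neighbor of $u$ in $U$ lies in $U_0$. Call solo vertices and vertices of $P$ *contacts*. There are $\kappa=\mu+\pi$, all on $C_0$.

*Main case: $\kappa\ge2$, or $\kappa=1$ with $\pi=1$.* The contacts divide $C_0$ into $\kappa$ *segments*, from each contact $c$ to the next contact $c'$ ($c=c'$ if $\kappa=1$). For a segment let $t_0,\dots,t_{k+1}$ be its vertices in $X$, in order, including $c,c'$ if these are in $X$. Thus $t_0$ is $c$ if $c$ is solo, and the $C_0$-neighbor of $c$ on the segment if $c\in P$; similarly for $t_{k+1}$ and $c'$.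

We have $t_0\ne t_{k+1}$. If $c\ne c'$, this holds because solo vertices are not adjacent to $P$, a vertex of $X$ has at most one neighbor in $W$, and $J$ has no $P$–$P$ edges. If $c=c'=p$, then $t_0,t_{k+1}$ are the two neighbors of $p$ on $C_0$. Both $t_0,t_{k+1}$ are in $A$, being solo or adjacent to a vertex of $P$. The vertices $t_1,\dots,t_k$ are free, while $t_0,t_{k+1}$ are not. Each free vertex is in exactly one segment, and there it is one of $t_1,\dots,t_k$. So $\sum k=\varphi$ over all segments.

*Regions.* We claim that $U_0$ can be partitioned into sets $U_\Phi$, one for each segment, such that all neighbors of $U_\Phi$ lie in $U_\Phi\cup W\cup\{t_0,\dots,t_{k+1}\}$ for the corresponding segment. If $\kappa=1$ and $\pi=1$, the only segment contains all of $C_0\cap X$, and $U_\Phi=U_0$ works. Let $\kappa\ge2$, and let $K$ be the plane graph formed by $C_0$, $W$ and the *solo edges*, that is, the edges from solo vertices to $W$.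

First, $K$ is $2$-connected and has $\kappa+2$ faces. We have $V(K)=V(C_0)\cup V(W)$ and $V(C_0)\cap V(W)=P$, and $C_0,W$ have no common edge. The $\kappa$ contacts give $\kappa$ pairwise disjoint paths joining $C_0$ and $W$: a trivial path for each $p\in P$, and the solo edge for each solo vertex. For any vertex $z$, the graphs $C_0-z$ and $W-z$ are connected, and one of these paths avoids $z$ and joins them. So $K$ is $2$-connected, and each face is bounded by a cycle. $K$ has $|C_0|+|W|-\pi$ vertices and $|C_0|+|W|+\mu$ edges, hence $\mu+\pi+2=\kappa+2$ faces.

Second, we identify two of the faces. $\mathrm{Ext}$ is a face of $K$ with boundary $W$. $F_0$ is one component of the complement of $C_0$; let $D$ be the other. As $W\setminus P$ and the solo edges minus their solo ends lie in $F_0$, $D$ is a face of $K$ with boundary $C_0$. The other $\kappa$ faces, called *regions*, are disjoint from $\mathrm{Ext}\cup W$ and from $D\cup C_0$, so they lie in $F_0\cap\operatorname{int}\Delta$. Each edge of $C_0$ is on the boundary of $D$ and of exactly one region.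

Third, consider a contact $z$. It has degree $3$ in $K$ if it is solo and $4$ if it is in $P$. Each sector at $z$ between cyclically consecutive edges belongs to a face whose boundary cycle contains both edges. Two distinct sectors involve at least three edges at $z$, while a facial cycle has only two. So distinct sectors belong to distinct faces. $D$ has both $C_0$-edges at $z$ on its boundary, hence a sector next to each of them. As it has only one sector at $z$, this is the sector between the two $C_0$-edges. If $z\in P$, then likewise $\mathrm{Ext}$ has the sector between the two $W$-edges. Each remaining sector is between an edge of $C_0$ and an edge not in $C_0$. So the boundary cycle of any region through $z$ uses, at $z$, exactly one edge of $C_0$ and one edge not in $C_0$.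

Fourth, let $Z$ be the boundary cycle of a region $\Phi$. Then $Z$ contains an edge of $C_0$. Otherwise $Z$ contains no contact, by the third point, hence no solo edge, so $Z=W$. Then $\Phi$ is a component of the complement of $W$ other than $\mathrm{Ext}$, so $\Phi=\operatorname{int}\Delta$. But $\operatorname{int}\Delta$ contains vertices of $C_0$, since $C_0\not\subseteq P$, a contradiction. Non-contact vertices of $C_0$ have degree $2$ in $K$, so the edges of $Z$ on $C_0$ form a union of whole segments. There are $\kappa$ regions and $\kappa$ segments, and each segment belongs to exactly one region. So each $Z$ contains exactly one segment. Every vertex of $X$ on $Z$ is on $C_0$ and is incident with a $C_0$-edge of $Z$, by degree $2$, or by the third point if it is a contact. So it lies on this segment.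

Finally, let $U_\Phi$ be the set of vertices of $U_0$ in $\Phi$. Vertices of $U_0$ lie in $F_0\cap\operatorname{int}\Delta$ and not on $K$, so the sets $U_\Phi$ partition $U_0$. An edge from $u\in U_\Phi$ does not cross $K$. So its other end is in $\Phi$, hence in $U_\Phi$ (neighbors of $u$ in $W$ or $X$ are on $K$, and those in $U$ are in $U_0$), or on $Z$. In the latter case it is in $W$ or in $\{t_0,\dots,t_{k+1}\}$. This proves the claim on regions.

*Estimate.* Fix a segment and its $U_\Phi$. Let $\mathrm{inc}(t_i)$ be the number of neighbors of $t_i$ on the path $t_0\dots t_{k+1}$ that are earlier than $t_i$. Each of the $k+1$ edges of this path is counted once, so $\sum_i\mathrm{inc}(t_i)=k+1$. Moreover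
$$h(t_i;U_\Phi)\le h(t_i)\le\max(0,\,2-[t_i\in A]-\mathrm{inc}(t_i)),$$
where $[\cdot]$ is $1$ if the statement holds and $0$ otherwise. The right side is at most $1-\mathrm{inc}(t_i)$ for $i\in\{0,k+1\}$, since there $t_i\in A$ and $\mathrm{inc}(t_i)\le1$. It is at most $2-\mathrm{inc}(t_i)$ otherwise. Vertices of $X$ outside the segment have no neighbors in $U_\Phi$. Hence
$$\sum_{v\in X}h(v;U_\Phi)=\sum_ih(t_i;U_\Phi)\le2+2k-(k+1)=k+1 .$$
If $v_1\notin U_\Phi$, the sum is at most $k$. This is clear if $U_\Phi=\emptyset$. Otherwise let $x$ be the earliest vertex of $U_\Phi\cup\{t_0,\dots,t_{k+1}\}$. If $x\in U_\Phi$, then $x\ne v_1$, and by (3) it has two neighbors that are earlier or in $T$, at most one of them in $T$. So it has an earlier neighbor in $S$, and this lies in $U_\Phi\cup\{t_0,\dots,t_{k+1}\}$ by the claim on regions, a contradiction. So $x=t_j$ for some $j$. Then $\mathrm{inc}(t_j)=0$ and $h(t_j;U_\Phi)=0$, while its term in the bound was at least $1$. So the bound drops to $k$. Summing over the segments gives (7), since $\sum k=\varphi$ and $v_1$ lies in at most one $U_\Phi$.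

*Case $\kappa=0$.* Then $\pi=\mu=0$, so $\sigma=0$ and $a=0$: no vertex of $X$ is in $A$. Also $C_0\subseteq X$ and $|C_0|=\varphi$. Define $\mathrm{inc}$ along the cycle $C_0$, so $\sum\mathrm{inc}=|C_0|$. With the single set $U_0$ we get $\sum_vh(v;U_0)\le\sum_{v\in C_0}(2-\mathrm{inc}(v))=\varphi$.

*Case $\kappa=1$, $\pi=0$.* Then $\mu=1$, $C_0\subseteq X$ and $|C_0|=\varphi+1$, and similarly $\sum_vh(v;U_0)\le\sum_{v\in C_0}(2-\mathrm{inc}(v))=\varphi+1$. This suffices if $v_1\in U_0$. If $v_1\notin U_0\ne\emptyset$, the earliest vertex of $U_0\cup V(C_0)$ is on $C_0$, by the same argument as before. It contributes $0$ and was counted with $2$, so the sum is at most $\varphi-1$. If $U_0=\emptyset$, the sum is $0$. This proves (7) in all cases.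

**Step (h): help from an inner face.** We show that an inner face gives almost nothing unless it is long. Let $\Psi$ be an inner face of $J$, of length $5+\mathrm{exc}_\Psi$. Let $U_\Psi$ be the set of vertices of $U$ in $\Psi$ and $u=|U_\Psi|$. We prove
$$\sum_{v\in X}h(v;U_\Psi)\le\tfrac13\mathrm{exc}_\Psi+[v_1\in U_\Psi]. \tag{8}$$
For $u=0$ the left side is $0$, so assume $u\ge1$. Edges at $U_\Psi$ do not cross $J$, and no vertex of $W\setminus P$ is in $\Psi$ or on its boundary, since $W\setminus P\subset F_0$. So all neighbors of $U_\Psi$ are in $U_\Psi\cup V(\partial\Psi)$. Let $\varepsilon$ be the number of edges incident with $U_\Psi$, and let $M$ be the plane graph formed by $\partial\Psi$, $U_\Psi$ and these edges.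

$M$ is $2$-connected: for a vertex $z$ of $M$, $\partial\Psi-z$ is connected, and a component $L$ of $M-z$ disjoint from it would satisfy $L\subseteq U_\Psi$ and $N_G(L)\subseteq\{z\}$, contradicting $2$-connectedness of $G$. Connectedness of $M$ follows in the same way. $M$ has $|\partial\Psi|+u$ vertices and $|\partial\Psi|+\varepsilon$ edges, so it has $\varepsilon-u+2$ faces. One of them is the complement of $\overline\Psi$. The other $\varepsilon-u+1$ lie in $\Psi$ and are bounded by cycles, of length at least $5$ each. The total of these lengths is $2(|\partial\Psi|+\varepsilon)-|\partial\Psi|=5+\mathrm{exc}_\Psi+2\varepsilon$. So $5(\varepsilon-u+1)\le5+\mathrm{exc}_\Psi+2\varepsilon$, that is,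
$$3\varepsilon\le\mathrm{exc}_\Psi+5u .$$
By (3), at least $2u-[v_1\in U_\Psi]$ of the $\varepsilon$ edges join a vertex of $U_\Psi$ to an earlier vertex or to $W$; no edge is counted for two vertices, since an edge inside $U_\Psi$ is counted only for its later end. The remaining edges include all edges from $U_\Psi$ to later vertices of $X$, and the left side of (8) is at most the number of those. Therefore
$$\sum_{v\in X}h(v;U_\Psi)\le\varepsilon-2u+[v_1\in U_\Psi]\le\tfrac13\mathrm{exc}_\Psi-\tfrac13u+[v_1\in U_\Psi],$$
which gives (8).

**Step (i): the contradiction.** Every vertex of $U$ lies in $F_0$ or in an inner face of $J$, so the sets $U_\Phi$ and $U_\Psi$ partition $U$. By (6), (7) and (8),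
$$\sum_{v\in X}h(v)\le\varphi+\tau+\tfrac13\mathrm{exc}.$$
With (5) this gives $1+\mathrm{exc}\le\frac13\mathrm{exc}$, which is impossible. So $\Sigma$ is sparse, and Theorem 4 gives an admissible labeling. This proves Proposition 1, and with it Theorems 2 and 1: **every planar graph of girth at least $5$ has a good edge-labeling.** $\square$

## 8. Sharpness: $K_{2,3}$ and the Hoffman–Singleton graph

The girth bound in Theorem 1 is best possible: $K_{2,3}$ is planar of girth $4$, and we saw in Section 1 that it is bad. Planarity cannot be dropped either. This rests on an edge bound.

**Lemma 3.** Every good graph on $n$ vertices with $e$ edges satisfies $2e\le n\log_2n$.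

*Proof.* Take an injective good labeling and process the edges in increasing order. At each moment let $I(x)$ be the set of vertices having an increasing path (possibly trivial) to $x$ among the processed edges. Let $xy$ be the next edge.

No increasing path of processed edges contains both $x$ and $y$. Otherwise its part between them, in the direction in which it increases, and the edge $xy$ would be two increasing paths with the same ends. Now suppose $w\in I(x)\cap I(y)$, via increasing paths $R$ to $x$ and $R'$ to $y$. Then $x\notin R'$, and $R'$ followed by $yx$ is an increasing $(w,x)$-path, since $xy$ has the largest label so far. It is different from $R$, which does not use $xy$, a contradiction. So $I(x)\cap I(y)=\emptyset$.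

After processing $xy$, a new increasing path must have $xy$ as its last edge, because this label is the largest. So both $I(x)$ and $I(y)$ become $I(x)\cup I(y)$, and the other sets do not change. With $\alpha=|I(x)|$ and $\beta=|I(y)|$ before the step, the sum $\sum_z\log_2|I(z)|$ grows by
$$2\log_2(\alpha+\beta)-\log_2\alpha-\log_2\beta=\log_2\frac{(\alpha+\beta)^2}{\alpha\beta}\ge2,$$
because $(\alpha+\beta)^2\ge4\alpha\beta$. The sum starts at $0$ and ends at most at $n\log_2n$, and there are $e$ steps. $\square$

The Hoffman–Singleton graph has girth $5$, is $7$-regular and has $n=50$ vertices. So $2e=350>300>50\log_250$, the last step because $50<64=2^6$. By Lemma 3 it is bad.
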